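\title{Uniqueness of solutions of $\Delta u=u^q$ with boundary blow-up in Dirichlet regular domains}

\begin{abstract}
Let $D$ be a bounded domain in $\mathbb{R}^d$, $d\ge2$, that is regular for the Dirichlet problem. We prove that $\Delta u=u^2$ has exactly one nonnegative solution in $D$ that tends to $+\infty$ at every boundary point, and that the same holds for $\Delta u=u^q$ with any $q>1$. A convexity argument reduces uniqueness to a bound $v\ge c_0u$ between supersolutions $v$ with boundary blow-up and arbitrary solutions $u$. We obtain the bound by comparing $v$ with subsolutions built from potentials of measures on $\partial D$; here regularity enters only through the fact that such potentials are increasing limits of bounded harmonic functions. The measure is a point mass when $d=2$ or $q<d/(d-2)$, and otherwise it comes from minimizing a weighted energy. For general bounded domains we characterize uniqueness when $d=2$ or $q<d/(d-2)$, give a sufficient condition when $q=2$ and $d\ge4$, and construct examples of nonuniqueness in every dimension.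
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $D$ be a bounded domain in $\mathbb{R}^d$, $d\ge2$, and consider nonnegative solutions $u\in C^2(D)$ of
\begin{equation}\label{eq:main}
\Delta u=u^2\quad\text{in }D .
\end{equation}
A function $u$ on $D$ has \emph{boundary blow-up}, or is \emph{large}, if $u(x)\to+\infty$ as $x\to y$, $x\in D$, for every $y\in\partial D$.

No harmonic function is large: by the minimum principle it would exceed every constant. For \eqref{eq:main} the nonlinear term changes this. Every solution satisfies $u(x)\le\Lambda\operatorname{dist}(x,\partial D)^{-2}$ with $\Lambda$ depending only on $d$ (Lemma~\ref{lem:KO}), so the solutions with boundary values $n=1,2,\dots$ increase to a finite limit; in a half-space, $6/x_1^2$ is an explicit solution that blows up on the boundary hyperplane. Thus $+\infty$ is an admissible boundary value, and one asks whether it determines the solution. For finite boundary values uniqueness follows from the maximum principle applied to the difference of two solutions. For large solutions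 this difference has the form $\infty-\infty$ at the boundary, and the maximum principle says nothing.

Two examples indicate what to expect. In the unit ball uniqueness follows from scaling: if $u,v$ are large solutions and $\lambda>1$, then $\lambda^2v(\lambda x)$ is a large solution in $B(0,1/\lambda)$, where $u$ is bounded, so $u(x)\le\lambda^2v(\lambda x)$ by comparison, and $\lambda\downarrow1$ gives $u\le v$. In the punctured unit ball of $\mathbb{R}^3$ there are infinitely many large solutions (Theorem~\ref{thm:supp}). The center is a boundary point at which even the classical Dirichlet problem cannot prescribe a value. One therefore guesses that uniqueness holds as soon as the classical Dirichlet problem is solvable.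

To make this precise, let $\Omega\subset\mathbb{R}^d$ be a bounded open set, let $(X_t)$ be Brownian motion started at $x\in\Omega$, and let $\tau_\Omega$ be its exit time from $\Omega$. The law $\omega^\Omega_x$ of $X_{\tau_\Omega}$ is the \emph{harmonic measure}, a probability measure on $\partial\Omega$, and for bounded Borel $\varphi$ on $\partial\Omega$ the function $H_\Omega\varphi(x)=\int\varphi\,d\omega^\Omega_x$ is harmonic in $\Omega$. A point $y\in\partial\Omega$ is \emph{regular} if $H_\Omega\varphi(x)\to\varphi(y)$ as $x\to y$ for every $\varphi\in C(\partial\Omega)$, that is, if $\omega^\Omega_x\to\delta_y$ weakly. The set $\Omega$ is \emph{Dirichlet regular} if all its boundary points are regular. We write $I\subset\partial D$ for the set of irregular boundary points of $D$.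

Regularity is decided by the size of $D^c=\mathbb{R}^d\setminus D$ near the boundary point. For compact $K\subset\mathbb{R}^d$ and $a\ge0$ let
\[
\mathcal{C}_a(K)=\Big(\inf_{\nu}\iint f_a(|y-z|)\,\nu(dy)\,\nu(dz)\Big)^{-1},\qquad f_0(r)=1+\log^+\tfrac1r,\qquad f_a(r)=r^{-a}\quad(a>0),
\]
the infimum being over probability measures $\nu$ on $K$. Thus $\mathcal{C}_a(K)>0$ exactly when $K$ carries a probability measure of finite $f_a$-energy; $\mathcal{C}_{d-2}$ is the Newtonian capacity for $d\ge3$ and a capacity of logarithmic type for $d=2$. \emph{Wiener's test} states that $y\in\partial D$ is regular if and only if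
\begin{equation}\label{eq:wiener}
\sum_{n=1}^\infty\frac{\mathcal{C}_{d-2}(D^c\cap\bar B(y,2^{-n}))}{\mathcal{C}_{d-2}(\bar B(y,2^{-n}))}=\infty ,
\end{equation}
where $\bar B(y,r)$ is the closed ball. The $n$th term lies in $[0,1]$ and measures the proportion of the ball of radius $2^{-n}$, in the sense of capacity, that the complement occupies. Two results on \eqref{eq:main} are known.
\begin{itemize}
\item[(i)] If $D$ is Dirichlet regular, a large solution exists.
\item[(ii)] The large solution is unique if for every $y\in\partial D$ there is $c(y)>0$ such that the $n$th term of \eqref{eq:wiener} is at least $c(y)$ for all $n$ in some subset of $\mathbb{N}$ of positive density.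
\end{itemize}
The assumption in (ii) is quantitative, whereas \eqref{eq:wiener} asks only that the series diverge and says nothing about how fast. The question posed in \cite{problem} is whether the large solution of \eqref{eq:main} is unique in every Dirichlet regular domain. The answer is yes, and the proof applies at no extra cost to $\Delta u=u^q$, $q>1$. A \emph{solution} always means $u\in C^2$, $u\ge0$, $\Delta u=u^q$.

\begin{theorem}\label{thm:main}
Let $D\subset\mathbb{R}^d$, $d\ge2$, be a bounded Dirichlet regular domain and let $q>1$. Then $\Delta u=u^q$ has exactly one large solution in $D$. In particular this holds for $q=2$ in every dimension $d\ge2$.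
\end{theorem}

The method also gives information on domains that are not regular. A set $E$ is \emph{polar} if there is a superharmonic function on an open set containing $E$ that equals $+\infty$ on $E$.

\begin{theorem}\label{thm:supp}
\begin{itemize}
\item[(a)] Let $d=2$, or $d\ge3$ and $q<\frac d{d-2}$ (for $q=2$: $d=2,3$). In every bounded domain $D$ the equation $\Delta u=u^q$ has a large solution. It is unique if and only if regular points are dense in $\partial D$, equivalently if and only if $\partial D\cap B(y,r)$ is nonpolar for all $y\in\partial D$ and $r>0$. Otherwise there are infinitely many large solutions.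
\item[(b)] Let $q=2$, $d\ge4$, and let $D$ be a bounded domain. If $\mathcal{C}_{d-4}(L)=0$ for every compact $L\subset I$, then there is at most one large solution.
\item[(c)] In every dimension $d\ge2$ there are bounded domains, not Dirichlet regular, with infinitely many large solutions of $\Delta u=u^2$.
\end{itemize}
\end{theorem}

After the preliminaries in Section~\ref{sec:prelim}, Section~\ref{sec:model} treats $d=3$, $q=2$ with explicit functions and isolates the three ingredients of the uniqueness proof. Section~\ref{sec:ratio} shows that it suffices to bound the ratio of two large solutions from below. Section~\ref{sec:comparison} proves a comparison principle for subsolutions that are unbounded but lie below the potential of a measure carried by regular points; this is the only place where the uniqueness proof uses regularity. Sections~\ref{sec:point} and~\ref{sec:energy} construct the measure, in two overlapping ranges of $(d,q)$, and complete the proof of Theorem~\ref{thm:main}. Section~\ref{sec:supp} proves Theorem~\ref{thm:supp}, which is not needed for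 Theorem~\ref{thm:main}.

\section{Preliminaries and existence}\label{sec:prelim}

Throughout, $q>1$, $q'=\frac q{q-1}$ and $\gamma=\frac2{q-1}$, so that
\[
\frac{q'}q=q'-1,\qquad (q-1)q'=q,\qquad \gamma+2=\gamma q .
\]
By the last identity, $w\mapsto\lambda^{\gamma}w(\lambda\,\cdot)$ preserves the equation and the inequalities $\Delta w\le w^q$, $\Delta w\ge w^q$. A \emph{supersolution} in an open set $U$ is a function $w\in C^2(U)$ with $w\ge0$ and $\Delta w\le w^q$. A \emph{subsolution} is a function $s\in C(U)$ that is $C^2$ with $\Delta s\ge s^q$ on the open set $\{s>0\}$; if $s$ is a subsolution, so is $s^+$. We write $\mathcal{S}$ for the set of large supersolutions in $D$. An \emph{exhaustion} of $D$ is a sequence of domains $D_n$ with smooth boundary, $\overline{D_n}\subset D_{n+1}$ and $\bigcup_nD_n=D$; such domains are Dirichlet regular.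

All our subsolutions come from one construction. Let $h\ge0$ be harmonic in $U$ and let $\Phi\in C^2(U)$ satisfy $\Phi\ge0$ and $-\Delta\Phi=h^q$. Then
\begin{equation}\label{eq:sub}
s=h-\Phi\ \text{ is a subsolution in $U$, and }\ s\le h,
\end{equation}
because $\Delta s=h^q\ge s^q$ wherever $0<s\le h$.

\subsection{Potentials}
Let $G(x,y)=N(|x-y|)$, where $N(r)=\kappa_dr^{2-d}$ for $d\ge3$ and $N(r)=\frac1{2\pi}\log\frac Rr$ with $R=4\operatorname{diam}D$ for $d=2$; the constant $\kappa_d$ is such that $-\Delta G(\cdot,y)=\delta_y$. The choice of $R$ makes $G$ positive on a neighborhood of $\overline D\times\overline D$. We write $G\mu=\int G(\cdot,y)\,\mu(dy)$ and $Gf=G(f\,dy)$. The Green function of a bounded open set $\Omega$ is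
\begin{equation}\label{eq:green}
G_\Omega(x,\xi)=G(x,\xi)-\int G(z,\xi)\,\omega^\Omega_x(dz),\qquad x,\xi\in\Omega .
\end{equation}
It is symmetric and nonnegative and does not depend on $R$, and $G_\Omega\le G$ if $d\ge3$ or $\Omega\subset D$. For bounded $f$ on $\Omega$, extended by $0$, Fubini's theorem gives $G_\Omega f=Gf-H_\Omega(Gf)$. We use the following textbook facts.
\begin{itemize}
\item[(P1)] If $h$ is superharmonic near $\bar B(x,r)$, its averages over $B(x,t)$, $t\le r$, increase to $h(x)$ as $t\downarrow0$. If $\rho\ge0$ is radial, supported in $B(0,r)$ and of integral $1$, then $(\rho*h)(x)\le h(x)$, with equality if $h$ is harmonic in $B(x,r)$.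
\item[(P2)] If $f$ is bounded and vanishes outside a fixed bounded set, then $Gf\in C^1(\mathbb{R}^d)$ and $|Gf|+|\nabla Gf|\le C\sup|f|$ on that set's closure. If $f$ is locally Lipschitz in an open set $U$, then $Gf\in C^2(U)$ and $-\Delta Gf=f$ in $U$.
\item[(P3)] Let $\Gamma$ be $G$ on $\mathbb{R}^d$ ($d\ge3$) or the Green function of a ball. If $f\ge0$ is locally Lipschitz in an open set $U$ and $\Gamma f<\infty$ in $U$, then $\Gamma f\in C^2(U)$ and $-\Delta\Gamma f=f$ in $U$. Indeed, for a small ball $B_0$ with closure in $U$, (P2) handles $\Gamma(f\mathbf{1}_{B_0})$, and $\Gamma(f\mathbf{1}_{B_0^c})$ is in $B_0$ a finite increasing limit of harmonic functions.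
\item[(P4)] If $d\ge3$ and $\mu\ge0$, then $G\mu$ is either identically $+\infty$ or superharmonic on $\mathbb{R}^d$, and in the second case locally integrable.
\item[(P5)] If $h\in C(\overline\Omega)$ is harmonic in $\Omega$, then $h=H_\Omega h$ in $\Omega$.
\item[(P6)] The set $I$ is an $F_\sigma$ set, and it is polar (Kellogg's theorem).
\end{itemize}

\subsection{Comparison, the universal bound, and existence}

\begin{lemma}\label{lem:comp}
Let $s$ be a subsolution and $w$ a supersolution in an open set $U$. Then $(s-w)^+$ is subharmonic in $U$. If $U$ is bounded and $\limsup_{x\to y}(s-w)(x)\le0$ for every $y\in\partial U$, then $s\le w$ in $U$.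
\end{lemma}

\begin{proof}
On $\{s>w\}\subset\{s>0\}$ we have $\Delta(s-w)\ge s^q-w^q\ge0$. So the continuous function $(s-w)^+$ has the sub-mean-value property on small balls around each point where it is positive, and also around each point where it vanishes, since it is nonnegative. The second claim is the maximum principle.
\end{proof}

The boundary condition holds in particular when $s$ is bounded and $w$ is large in $U$.

\begin{lemma}[Keller--Osserman bound]\label{lem:KO}
Let $\Lambda^{q-1}=2d\gamma+4\gamma(\gamma+1)$. Every solution $u$ in an open set $U\ne\mathbb{R}^d$ satisfies $u(x)\le\Lambda\operatorname{dist}(x,\partial U)^{-\gamma}$.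
\end{lemma}

\begin{proof}
In the unit ball let $t=1-|x|^2\in(0,1]$ and $W=\Lambda t^{-\gamma}$. Since $\Delta t=-2d$ and $|\nabla t|^2=4|x|^2$,
\[
\Delta W=\Lambda\big(2d\gamma\,t^{-\gamma-1}+4\gamma(\gamma+1)|x|^2t^{-\gamma-2}\big)\le\Lambda\cdot\Lambda^{q-1}t^{-\gamma q}=W^q .
\]
For $r<\operatorname{dist}(x_0,\partial U)$ the function $r^{-\gamma}W((\cdot-x_0)/r)$ is a large supersolution in $B(x_0,r)$, where $u$ is bounded. Lemma~\ref{lem:comp} gives $u(x_0)\le\Lambda r^{-\gamma}$; let $r\uparrow\operatorname{dist}(x_0,\partial U)$.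
\end{proof}

\begin{lemma}\label{lem:limit}
Let $D_1\subset D_2\subset\cdots$ be open sets with union $D$, and let $u_n$ be a solution in $D_n$. If $u_n(x)\to u(x)$ for every $x\in D$, then $u$ is a solution in $D$.
\end{lemma}

\begin{proof}
Let $B$ be a ball with $\overline B\subset D_m$. By Lemma~\ref{lem:KO} the $u_n$, $n\ge m$, are uniformly bounded on $\overline B$. By (P2) and (P5), $u_n=H_Bu_n-G_B(u_n^q)$ in $B$, and dominated convergence gives $u=H_Bu-G_B(u^q)$. By (P2), $u\in C^1(B)$; then $u^q$ is locally Lipschitz, and (P2) gives $u\in C^2(B)$ and $\Delta u=u^q$.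
\end{proof}

\begin{lemma}\label{lem:dirichlet}
Let $\Omega$ be a bounded Dirichlet regular domain and $\varphi\in C(\partial\Omega)$, $\varphi\ge0$. There is a solution $u\in C(\overline\Omega)\cap C^2(\Omega)$ with $u=\varphi$ on $\partial\Omega$.
\end{lemma}

\begin{proof}
Let $M=\max\varphi$ and $Tw=H_\Omega\varphi-G_\Omega\big((w^+\wedge M)^q\big)$ for $w\in C(\overline\Omega)$. Since $\Omega$ is regular, $H_\Omega$ maps $C(\overline\Omega)$ into itself with norm $1$ and preserves boundary values. Since $G_\Omega f=Gf-H_\Omega(Gf)$, (P2) shows that $T$ maps $C(\overline\Omega)$ continuously into itself and that $Tw=\varphi$ on $\partial\Omega$. By (P2) and the Arzel\`a--Ascoli theorem the set $\{Gf:0\le f\le M^q\}$ is relatively compact in $C(\overline\Omega)$, so $T$ has relatively compact range. Schauder's theorem gives a fixed point $u$, and $u\le H_\Omega\varphi\le M$. As in the previous proof, $u\in C^2(\Omega)$ and $\Delta u=(u^+)^q$. On the open set $\{u<0\}$ the function $u$ is harmonic, and it vanishes on the boundary of this set because $\varphi\ge0$; so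 the set is empty.
\end{proof}

\begin{proposition}\label{prop:exist}
A bounded Dirichlet regular domain $D$ has a large solution.
\end{proposition}

\begin{proof}
Let $u_n$ be the solution with boundary value $n$. By Lemma~\ref{lem:comp}, $u_n\le u_{n+1}$. By Lemma~\ref{lem:KO} the limit $u$ is finite, and by Lemma~\ref{lem:limit} it is a solution. Since $u\ge u_n$ and $u_n\to n$ at $\partial D$ for every $n$, it is large.
\end{proof}

For $q=2$ this is the known result (i). It remains to prove uniqueness.

\section{The case $d=3$, $q=2$}\label{sec:model}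

Let $D\subset\mathbb{R}^3$ be regular, $u$ a solution of $\Delta u=u^2$, and $v\in\mathcal{S}$. Fix $x_0\in D$, let $\delta=\operatorname{dist}(x_0,\partial D)$, and let $y\in\partial D$ be a nearest boundary point. Here $\gamma=2$ and $\Lambda=36$, so $u(x_0)\le36\,\delta^{-2}$. We look for a lower bound of the same order for $v(x_0)$, by placing under $v$ a subsolution with a source at $y$.

In $\mathbb{R}^3$ we have $\Delta\log|z|=|z|^{-2}$. So \eqref{eq:sub} applies in $0<|z|<2$ to $h=\frac1{2|z|}$ and $\Phi=\frac14+\frac14\log\frac2{|z|}$, and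
\[
\sigma(z)=\frac1{2|z|}-\frac14-\frac14\log\frac2{|z|}
\]
is a subsolution with $\sigma\le\frac1{2|z|}$. The constant $\frac14$ makes $\sigma=0$ on $|z|=2$, and on $|z|=1$ we have $\sigma=\frac14(1-\log2)>\frac1{14}$. Let $s(x)=\delta^{-2}\sigma^+((x-y)/\delta)$ for $|x-y|<2\delta$ and $s(x)=0$ otherwise. Then $s$ is a subsolution in $D$, $s(x)\le\frac1{2\delta|x-y|}$, and $s(x_0)>\frac1{14}\delta^{-2}$. If $s\le v$ in $D$, we obtain
\begin{equation}\label{eq:model}
v(x_0)\ge\frac1{14}\,\delta^{-2}\ge\frac1{504}\,u(x_0),
\end{equation}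
with a constant independent of $x_0$, $u$, $v$ and $D$. Two points need proof.

First, is $s\le v$? Near every boundary point other than $y$ the function $s$ is bounded and $v$ is large. At $y$ both tend to infinity, and nothing is known about the rate of $v$. The inequality can fail. Let $D=B(0,1)\setminus\{0\}$, $|x_0|<\frac12$, $y=0$, and let $V$ be the large solution in $B(0,1)$. For every $t>0$ the function $V+t/|x|$ belongs to $\mathcal{S}$, because its Laplacian is $V^2\le(V+t/|x|)^2$. Near $0$ the function $V$ is bounded and $|x|s(x)\to\frac1{2\delta}$, so $s>V+t/|x|$ near $0$ when $t<\frac1{2\delta}$. Regularity of $y$ must therefore be used. What it gives is that $1/|x-y|$ is, in $D$, an increasing limit of \emph{bounded} harmonic functions $h_m$. Near $\partial D$ the large function $v$ dominates each $h_m$ whatever its rate of growth, and the remainder $1/|x-y|-h_m$ tends to zero. This is Lemma~\ref{lem:key}.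

Second, \eqref{eq:model} is weaker than $v\ge u$. The constant improves itself by convexity of $w\mapsto w^q$ (Lemma~\ref{lem:ratio}).

For $q=2$ and $d\ge4$ a third difficulty appears: the square of $|z|^{2-d}$ is not integrable at $0$, the correction $\Phi$ is infinite, and the source has to be spread over $\partial D$. Choosing how to spread it is the longest part of the proof (Section~\ref{sec:energy}).

\section{From a ratio bound to uniqueness}\label{sec:ratio}

If $w\ge\theta u$ with $\theta<1$, we extrapolate from $u$ through $w$ to $w'=w+\kappa(w-u)$. For small $\kappa$ this function is still large, and convexity makes it a supersolution, but not a solution even if $w$ is one. For this reason the lower bound has to be known on the whole class $\mathcal{S}$.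

\begin{lemma}\label{lem:ratio}
Let $u$ be a solution in $D$. If there is $c_0>0$ with $w\ge c_0u$ in $D$ for every $w\in\mathcal{S}$, then $w\ge u$ for every $w\in\mathcal{S}$. Hence, if such a $c_0$ exists for every solution $u$, there is at most one large solution.
\end{lemma}

\begin{proof}
We may assume $u\not\equiv0$ and $\mathcal{S}\ne\emptyset$. Then there is a largest number $\theta$ with $w\ge\theta u$ for all $w\in\mathcal{S}$, and $\theta\ge c_0>0$. Suppose $\theta<1$ and put $\kappa=\theta/2$. For $w\in\mathcal{S}$ let $w'=(1+\kappa)w-\kappa u$. Since $u\le w/\theta$, we have $w'\ge(1+\kappa-\frac\kappa\theta)w\ge w/2$, so $w'$ is nonnegative and large. As $w=\frac1{1+\kappa}w'+\frac\kappa{1+\kappa}u$, convexity gives $(1+\kappa)w^q\le w'^q+\kappa u^q$, and therefore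
\[
\Delta w'\le(1+\kappa)w^q-\kappa u^q\le w'^q .
\]
So $w'\in\mathcal{S}$ and $w'\ge\theta u$, which means $w\ge\frac{\theta+\kappa}{1+\kappa}u$. This holds for every $w\in\mathcal{S}$, and $\frac{\theta+\kappa}{1+\kappa}-\theta=\frac{\kappa(1-\theta)}{1+\kappa}>0$, contradicting the choice of $\theta$. Finally, two large solutions $u,v$ both lie in $\mathcal{S}$, so $u\le v\le u$.
\end{proof}

Uniqueness is thus reduced to the \emph{ratio bound}: there is $c_0>0$ such that
\begin{equation}\label{eq:ratio}
v(x_0)\ge c_0\,u(x_0)\quad\text{for all $v\in\mathcal{S}$, all solutions $u$ in $D$, and all $x_0\in D$.}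
\end{equation}

\section{Potentials of measures on regular points}\label{sec:comparison}

Write $\omega_x=\omega^D_x$. We want to write $G(\cdot,y)$, for a regular point $y$, as an increasing limit of bounded harmonic functions in $D$. The natural candidates are the harmonic extensions of the truncated boundary values $\min(G(\cdot,y),m)$. They increase to $x\mapsto\int G(z,y)\,\omega_x(dz)$, so we need this integral to equal $G(x,y)$. For a pole outside $\overline D$ this is (P5). For $y\in\partial D$ it can fail: in the punctured ball with $y=0$, Brownian motion does not hit $0$ and the integral is constant.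

\begin{lemma}\label{lem:sweep}
If $x\in D$ and $y\in\partial D$ is regular, then $\int G(z,y)\,\omega_x(dz)=G(x,y)$.
\end{lemma}

\begin{proof}
We average over poles $\xi$ near $y$. The integral $\int G(z,\xi)\,\omega_x(dz)$ is known for $\xi\in D$ by \eqref{eq:green} and for $\xi\notin\overline D$ by (P5), but $\partial D$ may have positive Lebesgue measure. We therefore work first in an exhaustion $(D_n)$ with $x\in D_1$, and write $\omega^n_x$ for the harmonic measure of $D_n$.

\emph{Step 1: $\omega^n_x\to\omega_x$ weakly.} The exit times $\tau_n$ of Brownian motion from $D_n$ increase to some $\tau\le\tau_D<\infty$. If $\tau<\tau_D$, then $X_\tau\in D_m$ for some $m$. But $X_{\tau_n}$ lies in the closed set $D_m^c$ for $n\ge m$, and so does the limit $X_\tau$. Hence $\tau=\tau_D$ and $X_{\tau_n}\to X_{\tau_D}$ almost surely.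

\emph{Step 2: $G_{D_n}(x,\xi)\to G_D(x,\xi)$ for $\xi\in D\setminus\{x\}$.} Take $\eta>0$ and $m$ with $B(\xi,\eta)\subset D_m$. For $n\ge m$ neither $\omega^n_x$ nor $\omega_x$ charges $B(\xi,\eta)$, so in \eqref{eq:green} we may replace $G(\cdot,\xi)$ by the continuous function $\min(G(\cdot,\xi),N(\eta))$ and apply Step 1.

\emph{Step 3: averaging.} For $\varepsilon<|x-y|$ let $\varphi_\varepsilon(z)$ be the average of $G(z,\xi)$ over $\xi\in B(y,\varepsilon)$. It is continuous by (P2) and positive on $\overline D$. The integral $\int G(z,\xi)\,\omega^n_x(dz)$ equals $G(x,\xi)-G_{D_n}(x,\xi)$ for $\xi\in D_n$ and $G(x,\xi)$ for $\xi\notin\overline{D_n}$, and $\partial D_n$ is Lebesgue-null. Tonelli's theorem gives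
\[
\int\varphi_\varepsilon\,d\omega^n_x=\varphi_\varepsilon(x)-\frac1{|B(y,\varepsilon)|}\int_{B(y,\varepsilon)\cap D_n}G_{D_n}(x,\xi)\,d\xi .
\]
Let $n\to\infty$, using Step 1 on the left and, on the right, Step 2 and dominated convergence with $0\le G_{D_n}(x,\cdot)\le G(x,\cdot)$. We obtain the same identity with $D$ and $\omega_x$ in place of $D_n$ and $\omega_x^n$.

\emph{Step 4: $\varepsilon\downarrow0$.} By (P1) applied to $G(z,\cdot)$, $\varphi_\varepsilon(z)\uparrow G(z,y)$ for every $z$. So the left side tends to $\int G(z,y)\,\omega_x(dz)$ by monotone convergence, and $\varphi_\varepsilon(x)\to G(x,y)$. The last term is at most the supremum of $G_D(x,\xi)$ over $\xi\in B(y,\varepsilon)\cap D$. By symmetry $G_D(x,\xi)=G(\xi,x)-\int G(z,x)\,\omega_\xi(dz)$. The function $G(\cdot,x)$ is continuous on $\partial D$, and $\omega_\xi\to\delta_y$ as $\xi\to y$ because $y$ is regular; hence $G_D(x,\xi)\to G(y,x)-G(y,x)=0$.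
\end{proof}

\begin{lemma}[Comparison below a potential]\label{lem:key}
Let $\mu$ be a finite positive measure on $\partial D$ with $\mu(I)=0$. Let $s$ be a subsolution in $D$ with $s\le G\mu$. Then $s\le v$ in $D$ for every $v\in\mathcal{S}$.
\end{lemma}

\begin{proof}
The function $h=G\mu$ is finite and harmonic in $D$, and Borel with values in $[0,\infty]$ on $\partial D$. Since $\mu(I)=0$, Lemma~\ref{lem:sweep} and Tonelli's theorem give $h(x)=\int h\,d\omega_x$ for $x\in D$. Let $h_m(x)=\int\min(h,m)\,d\omega_x$. Then $h_m$ is harmonic in $D$, $0\le h_m\le m$, and $0\le h(x)-h_m(x)=\int(h-m)^+\,d\omega_x\to0$ as $m\to\infty$, by dominated convergence.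

By Lemma~\ref{lem:comp}, $w=(s-v)^+$ is subharmonic, hence so is $w-(h-h_m)$. Where $w=0$ the latter is at most $0$. Where $w>0$ it equals $(s-h)+h_m-v\le m-v$. So $w-(h-h_m)\le(m-v)^+$, and the right side vanishes near every point of $\partial D$ because $v$ is large. The maximum principle gives $w\le h-h_m$, and $m\to\infty$ gives $w\equiv0$.
\end{proof}

We shall prove \eqref{eq:ratio} in two ranges:
\begin{itemize}
\item \emph{Range I:} $d=2$, or $d\ge3$ and $q<\frac d{d-2}$ (for $q=2$: $d=2,3$);
\item \emph{Range II:} $d\ge3$ and $q>\frac2{d-2}$ (for $q=2$: $d\ge4$).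
\end{itemize}
They cover all $(d,q)$. For $d=3$ they read $q<3$ and $q>2$, and for $d\ge4$ Range II contains every $q>1$.

\section{Range I: point sources}\label{sec:point}

\begin{proposition}\label{prop:I}
In Range I, if regular points are dense in $\partial D$, then \eqref{eq:ratio} holds with $c_0=c_0(d,q)$.
\end{proposition}

\begin{proof}
\emph{The profile.} Let $B=B(0,2)$ and $g=G_B(\cdot,0)=N(|\cdot|)-N(2)$. In Range I we have $q(d-2)<d$, so $g^q\in L^1(B)$. For $x\in B\setminus\{0\}$, $g$ is bounded on a small ball around $x$ and $G_B(x,\cdot)$ is bounded off that ball, so $G_B(g^q)(x)<\infty$. By (P3) and \eqref{eq:sub}, for every $\varepsilon>0$ the function $\sigma=\varepsilon g-\varepsilon^qG_B(g^q)$ is a subsolution in $B\setminus\{0\}$ with $\sigma\le\varepsilon g$. Let $m>0$ be the minimum of $g$ and $M<\infty$ the maximum of $G_B(g^q)$ on $1\le|z|\le\frac54$. Since $q>1$ we can fix $\varepsilon=\varepsilon(d,q)$ with $\varepsilon^{q-1}M\le m/2$; then $\sigma\ge\varepsilon m/2$ on $1\le|z|\le\frac54$.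

\emph{Rescaling.} Let $x_0\in D$ and $\delta=\operatorname{dist}(x_0,\partial D)$. By density there is a regular point $y$ within $\delta/4$ of a nearest boundary point, so $\delta\le|x_0-y|\le\frac54\delta$. Let $s(x)=\delta^{-\gamma}\sigma^+((x-y)/\delta)$ on $D\cap B(y,2\delta)$ and $s=0$ on the rest of $D$. Since $0\le\sigma^+\le\varepsilon g$ and $g=0$ on $\partial B$, $s$ is continuous in $D$, and it is a subsolution by scaling. Moreover $g((x-y)/\delta)\le\delta^{d-2}G(x,y)$: for $d\ge3$ by homogeneity of $N$, and for $d=2$ because $g((x-y)/\delta)=\frac1{2\pi}\log\frac{2\delta}{|x-y|}$ and $2\delta\le R$. Hence $s\le G\mu$ in $D$ with $\mu=\varepsilon\delta^{d-2-\gamma}\delta_y$, and $\mu(I)=0$. Lemmas~\ref{lem:key} and~\ref{lem:KO} give, for $v\in\mathcal{S}$ and any solution $u$,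
\[
v(x_0)\ge s(x_0)\ge\frac{\varepsilon m}2\,\delta^{-\gamma}\ge\frac{\varepsilon m}{2\Lambda}\,u(x_0).\qedhere
\]
\end{proof}

Outside Range I the function $g^q$ is not integrable near $0$, where $G_B(x,\cdot)$ is bounded below, so $G_B(g^q)\equiv\infty$ and the construction breaks down.

\section{Range II: an energy problem and its dual}\label{sec:energy}

In this section $d\ge3$ and $q(d-2)>2$, and $C$ denotes constants depending only on $d$ and $q$. Fix $x_0\in D$ and put $r=|\cdot-x_0|$ and $p=G(x_0,\cdot)=\kappa_dr^{2-d}$. For finite measures $\mu\ge0$ with compact support in $\mathbb{R}^d\setminus\{x_0\}$, and for measurable $f\ge0$, let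
\[
a(\mu)=\int p\,d\mu,\qquad E(\mu)=\int_{\mathbb{R}^d}p\,(G\mu)^q\,dz,\qquad A(f)=\int_{\mathbb{R}^d}f^{q'}p^{1-q'}\,dz .
\]
Since $a(\mu)=G\mu(x_0)$ and $E(\mu)=G((G\mu)^q)(x_0)$, the function $\lambda G\mu-\lambda^qG((G\mu)^q)$ suggested by \eqref{eq:sub} takes the value $\lambda a(\mu)-\lambda^qE(\mu)$ at $x_0$. If $a(\mu^1)=1$ and $E(\mu^1)=e\in(0,\infty)$, then $\mu=c\mu^1$ with $c=e^{-1/(q-1)}$ has $a(\mu)=E(\mu)=c$, and $\lambda=\frac12$ gives the value $(\frac12-2^{-q})c$. The best lower bound for $v(x_0)$ thus comes from minimizing $E$ subject to $a=1$.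

We also need the upper bound $u(x_0)\le Cc$ with the same $c$. Lemma~\ref{lem:KO} is of no use here, since it sees only the distance to the boundary. The bound comes from a dual problem. If $Gf\ge p$ on the support of $\mu$, then by H\"older's inequality
\[
a(\mu)\le\int Gf\,d\mu=\int\big(fp^{-1/q}\big)\big(p^{1/q}G\mu\big)\,dz\le A(f)^{1/q'}E(\mu)^{1/q},
\]
so $c\le A(f)$ when $a(\mu)=E(\mu)=c$. We show that each $f$ with $Gf\ge p$ near $\partial D$ bounds every solution by $CA(f)$ at $x_0$ (Lemma~\ref{lem:upper}), and that the first-order condition for the minimizer produces such an $f$ with $A(f)\le c$ (Proposition~\ref{prop:measure}).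

\subsection{The upper bound given by a dual function}

\begin{lemma}\label{lem:upper}
Let $f\ge0$ be smooth on $\mathbb{R}^d$ with $A(f)<\infty$. Assume that $F=Gf$ is finite and smooth on $\mathbb{R}^d$ and that $F\ge p$ in a neighborhood of $\partial D$. Then every solution $u$ in $D$ satisfies $u(x_0)\le C_1A(f)$ with $C_1=C_1(d,q)$.
\end{lemma}

\begin{proof}
We test the equation against $p\zeta$, where $\zeta$ equals $1$ near $x_0$ and $0$ near $\partial D$. The ratio $\varphi=F/p$ tends to $0$ at $x_0$ and is at least $1$ near $\partial D$, so a function of $\varphi$ is such a cutoff, and the identity $\Delta(p\varphi)=-f$ brings $f$ into the computation. Note that $f\not\equiv0$, so $F>0$.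

Let $\chi:\mathbb{R}\to[0,1]$ be smooth with $\chi=1$ on $(-\infty,\frac14]$ and $\chi=0$ on $[\frac12,\infty)$, and let $Z=\chi^{2q'}$, which is $C^2$ because $2q'>2$. Differentiating twice lowers the power of $\chi$ by at most $2$, and $2q'-2=2q'/q$, so
\begin{equation}\label{eq:Z}
|Z'|+|Z''|\le C\chi^{2q'-2}\mathbf{1}_{[1/4,1/2]}=CZ^{1/q}\mathbf{1}_{[1/4,1/2]} .
\end{equation}
Let $\zeta=Z(\varphi)$. In $D$ the function $p\zeta$ has compact support, is $C^2$ off $x_0$, and equals $p$ near $x_0$. Green's second identity on $D\setminus B(x_0,\varepsilon)$, with $\varepsilon\downarrow0$, gives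
\begin{equation}\label{eq:test}
u(x_0)+\int_Dp\zeta u^q\,dz=\int_Du\,\Delta(p\zeta)\,dz,
\end{equation}
where $\Delta(p\zeta)$ is the pointwise Laplacian off $x_0$, which vanishes near $x_0$. Both integrals are finite. Off $x_0$, $p$ is harmonic, so $2\nabla p\cdot\nabla\varphi+p\Delta\varphi=\Delta(p\varphi)=\Delta F=-f$, and
\[
\Delta(p\zeta)=Z'(\varphi)\big(2\nabla p\cdot\nabla\varphi+p\Delta\varphi\big)+pZ''(\varphi)|\nabla\varphi|^2=-Z'(\varphi)f+pZ''(\varphi)|\nabla\varphi|^2 .
\]
With $S=\{\frac14\le\varphi\le\frac12\}$, \eqref{eq:Z} gives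
\[
u\,|\Delta(p\zeta)|\le\big[(p\zeta)^{1/q}u\big]\cdot\big[Cp^{-1/q}\mathbf{1}_S\,(f+p|\nabla\varphi|^2)\big].
\]
The factor $\zeta^{1/q}$, which is the reason for the power $2q'$ in $Z$, lets the left side of \eqref{eq:test} absorb the first bracket. By Young's inequality $\alpha\beta\le\alpha^q+\beta^{q'}$ and the identities $-q'/q=1-q'$ and $q'-q'/q=1$,
\begin{equation}\label{eq:young}
u(x_0)\le C\int_S\big(f^{q'}p^{1-q'}+p|\nabla\varphi|^{2q'}\big)\,dz .
\end{equation}
Since $|\nabla p|/p=(d-2)/r$, we have $|\nabla\varphi|\le|\nabla F|/p+(d-2)\varphi/r$. On $S$, where $\varphi\le1$,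
\[
p^{1-2q'}|\nabla F|^{2q'}=p^{1-q'}\Big(\frac{|\nabla F|^2}F\Big)^{q'}\varphi^{q'}\le p^{1-q'}\Big(\frac{|\nabla F|^2}F\Big)^{q'},\qquad p\,\varphi^{2q'}\le p\,\varphi^{q'}=p^{1-q'}F^{q'} .
\]
Hence $p|\nabla\varphi|^{2q'}\le Cp^{1-q'}\big((|\nabla F|^2/F)^{q'}+F^{q'}r^{-2q'}\big)$ on $S$, and the next lemma bounds the right side of \eqref{eq:young} by $CA(f)$.
\end{proof}

\begin{lemma}\label{lem:weighted}
Let $f\ge0$ be smooth, $f\not\equiv0$, with $F=Gf$ finite on $\mathbb{R}^d$. Then
\[
\int p^{1-q'}\Big(\frac{|\nabla F|^2}F\Big)^{q'}dz\le CA(f),\qquad\int p^{1-q'}F^{q'}r^{-2q'}\,dz\le CA(f).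
\]
\end{lemma}

\begin{proof}
Take $x_0=0$ and let $\alpha=\frac{d-2}q$, so that $p^{1-q'}=\kappa_d^{1-q'}r^{\alpha q'}$ with $\alpha q'=(d-2)(q'-1)$.

\emph{First inequality.} Both $|\nabla F|^2/F$ and $f=-\Delta F$ scale like second derivatives of $F$, and we bound the first by the Hardy--Littlewood maximal function $\mathcal{M}f(x)=\sup_{t>0}|B(x,t)|^{-1}\int_{B(x,t)}f$. We have $\nabla F(x)=\int\nabla_xG(x,y)f(y)\,dy$. Indeed, near a point $x_1$ write $f=\vartheta f+(1-\vartheta)f$ with $\vartheta\in C_c^\infty$, $0\le\vartheta\le1$, $\vartheta=1$ on $B(x_1,2)$. For $\vartheta f$ the formula is standard. For $|x-x_1|<1$ and $|y-x_1|\ge2$ we have $|x-y|\ge|x_1-y|/2\ge1$, so $|\nabla_xG(x,y)|\le C|x_1-y|^{2-d}$, which is integrable against $f$ since $F(x_1)<\infty$; so we may differentiate $G((1-\vartheta)f)$ under the integral. Thus $|\nabla F(x)|\le C\int|x-y|^{1-d}f(y)\,dy$. For $t>0$ the region $|x-y|\ge t$ contributes at most $Ct^{-1}F(x)$, and the region $|x-y|<t$ at most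
\[
C\sum_{j\ge0}(2^{-j-1}t)^{1-d}\int_{B(x,2^{-j}t)}f\,dy\le C\sum_{j\ge0}2^{-j}t\,\mathcal{M}f(x)\le Ct\,\mathcal{M}f(x).
\]
The choice $t=(F(x)/\mathcal{M}f(x))^{1/2}$ gives $|\nabla F|^2\le CF\,\mathcal{M}f$ wherever $\mathcal{M}f<\infty$.

It remains to bound $\mathcal{M}$ on $L^{q'}(w\,dz)$ with $w=r^{\alpha q'}$. Recall Muckenhoupt's theorem: if $s>1$ and
\[
[w]_{A_s}=\sup_B\Big(\frac1{|B|}\int_Bw\Big)\Big(\frac1{|B|}\int_Bw^{-1/(s-1)}\Big)^{s-1}<\infty,
\]
the supremum being over all balls, then $\int(\mathcal{M}f)^sw\le C'\int f^sw$ with $C'$ depending only on $d$, $s$ and $[w]_{A_s}$. Here $s=q'$ and $w^{-1/(s-1)}=r^{2-d}$. For $B=B(x,t)$ with $|x|\ge2t$, $r$ varies on $B$ by a factor at most $3$, and the product is at most $3^{\alpha q'}$. For $|x|<2t$ we have $B\subset B(0,3t)$, the first average is at most $(3t)^{\alpha q'}$, the second at most $Ct^{2-d}$, and the powers of $t$ cancel. So $[w]_{A_{q'}}\le C$, and the first inequality follows.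

\emph{Second inequality.} Let $\beta=2-\alpha$ and $g(y)=|y|^\alpha f(y)$. Then $\int g^{q'}=CA(f)$, and since $r^{\alpha q'}F^{q'}r^{-2q'}=(r^{-\beta}F)^{q'}$,
\[
\int p^{1-q'}F^{q'}r^{-2q'}\,dx=C\int\Big(\int k(x,y)g(y)\,dy\Big)^{q'}dx,\qquad k(x,y)=|x|^{-\beta}|x-y|^{2-d}|y|^{-\alpha} .
\]
The kernel $k$ is rotation invariant and homogeneous of degree $-d$, which suggests Schur's test with a power function. Let $\eta(y)=|y|^{-d/(qq')}$, so $\eta^q=|y|^{-d/q'}$ and $\eta^{q'}=|y|^{-d/q}$. For a unit vector $e$ put
\[
J_1=\int|e-y|^{2-d}|y|^{-\alpha-d/q'}\,dy,\qquad J_2=\int|x-e|^{2-d}|x|^{-\beta-d/q}\,dx .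
\]
Rotating and scaling, with $\alpha+\beta=2$, gives $\int k(x,y)\eta(y)^q\,dy=J_1\eta(x)^q$ and $\int k(x,y)\eta(x)^{q'}\,dx=J_2\eta(y)^{q'}$. By H\"older's inequality applied to $kg=(k^{1/q}\eta)(k^{1/q'}\eta^{-1}g)$,
\[
\Big(\int kg\,dy\Big)^{q'}\le J_1^{q'/q}\,\eta(x)^{q'}\int k(x,y)\,\eta(y)^{-q'}g(y)^{q'}\,dy ,
\]
and integration in $x$ gives $\int(\int kg\,dy)^{q'}dx\le J_1^{q'/q}J_2\int g^{q'}$. We check that $J_1$ and $J_2$ are finite. Both integrands are integrable at $e$. For $J_1$ note that $\alpha+d/q'=d-2/q$. This is less than $d$, as needed at $0$, and at $\infty$ we need $(d-2)+d-2/q>d$, that is $q(d-2)>2$. For $J_2$ note that $\beta+d/q=2+2/q$. At $0$ we need $2+2/q<d$, which is again $q(d-2)>2$, and at $\infty$ we need $(d-2)+2+2/q>d$, which is true.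
\end{proof}

\subsection{The extremal measure}

Lemma~\ref{lem:upper} needs $F\ge p$ in a whole neighborhood of $\partial D$, and $\partial D$ itself is not known to carry a nonzero measure of finite energy. We therefore minimize on neighborhoods of $\partial D$ and shrink them afterwards.

\begin{proposition}\label{prop:measure}
There are a finite measure $\mu\ge0$ on $\partial D$ and a number $c\ge0$ such that $a(\mu)=c$, $E(\mu)\le c$, and $u(x_0)\le C_1c$ for every solution $u$ in $D$.
\end{proposition}

\begin{proof}
Let $\delta_k\downarrow0$ with $\delta_1<\frac14\operatorname{dist}(x_0,\partial D)$, and let $K_k=\{z:\operatorname{dist}(z,\partial D)\le\delta_k\}$. These are compact sets with nonempty interior, and $p$ is continuous and lies between positive constants on $K_1$.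

\emph{Step 1: minimizers.} The set of measures $\nu\ge0$ on $K_k$ with $a(\nu)=1$ has bounded total mass and is weakly closed, so it is weakly sequentially compact. The energy is weakly lower semicontinuous: if $\nu_j\to\nu$ weakly on $K_1$, then $G\nu(z)\le\liminf G\nu_j(z)$ for each $z$ because $G(z,\cdot)$ is nonnegative and lower semicontinuous, and Fatou's lemma gives $E(\nu)\le\liminf E(\nu_j)$. If $\nu$ has a bounded density on $K_k$, then $E(\nu)<\infty$: the potential $G\nu$ is bounded, $p$ is locally integrable, and $p(G\nu)^q=O(|z|^{-(q+1)(d-2)})$ at infinity, where $(q+1)(d-2)>d$ is equivalent to $q(d-2)>2$. So a minimizer $\mu^1$ exists, with energy $e_k<\infty$, and $e_k>0$ since $G\mu^1>0$. Put $c_k=e_k^{-1/(q-1)}$ and $\mu_k=c_k\mu^1$. Then $a(\mu_k)=c_k$ and $E(\mu_k)=c_k^qe_k=c_k$.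

\emph{Step 2: the first-order condition.} Let $\nu\ge0$ on $K_k$ with $a(\nu)=1$ and $E(\nu)<\infty$, and write $U=G\mu^1$, $U'=G\nu$. For $0<\tau\le1$ the mean value theorem gives, almost everywhere,
\[
\tau^{-1}\big|((1-\tau)U+\tau U')^q-U^q\big|\le q\max(U,U')^{q-1}|U'-U|\le q(U+U')^q ,
\]
and $p(U+U')^q\le2^{q-1}p(U^q+U'^q)$ is integrable. Since $E((1-\tau)\mu^1+\tau\nu)\ge E(\mu^1)$, dominated convergence as $\tau\downarrow0$ gives $\int pU^{q-1}(U'-U)\ge0$, that is $\int pU^{q-1}G\nu\ge e_k$. Multiply by $c_k^{q-1}=1/e_k$, and put $f_k=p(G\mu_k)^{q-1}$ and $\psi_k=Gf_k$. Tonelli's theorem turns the inequality into $\int\psi_k\,d\nu\ge1=a(\nu)$, and by homogeneity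
\begin{equation}\label{eq:EL}
\int\psi_k\,d\nu\ge\int p\,d\nu\qquad\text{for all $\nu\ge0$ on $K_k$ with $E(\nu)<\infty$.}
\end{equation}
The left side equals $\int p(G\mu_k)^{q-1}G\nu\le E(\mu_k)^{1/q'}E(\nu)^{1/q}<\infty$. Taking $\nu\ne0$ with bounded density, we see that $\psi_k\not\equiv\infty$, so $\psi_k$ is locally integrable by (P4). So is $f_k$, because $\psi_k(z)<\infty$ for some $z$ and $G(z,\cdot)$ is bounded below on bounded sets.

\emph{Step 3: mollification.} Inequality \eqref{eq:EL} is a weak form of $Gf_k\ge p$ on $K_k$, and $f_k$ need not be smooth; one convolution repairs both defects without increasing $A$. Let $\rho\ge0$ be smooth, radial, of integral $1$, and supported in $B(0,\delta_k/2)$. Put $f=\rho*f_k$ and $F=\rho*\psi_k$. Both are smooth, and $F=Gf$ by Tonelli's theorem. If $\operatorname{dist}(y,\partial D)<\delta_k/2$, the measure $\nu=\rho(y-z)\,dz$ has bounded density and is carried by $K_k$, so \eqref{eq:EL} gives $F(y)\ge(\rho*p)(y)$, and $(\rho*p)(y)=p(y)$ by (P1), since $x_0\notin B(y,\delta_k/2)$. Write $f_k=pg$ with $g=(G\mu_k)^{q-1}$,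 so $g^{q'}=(G\mu_k)^q$. By H\"older's inequality for the measure $\rho(x-z)p(z)\,dz$, and by $\rho*p\le p$ from (P1),
\[
f^{q'}\le\big(\rho*(pg^{q'})\big)\,(\rho*p)^{q'/q}\le\big(\rho*(pg^{q'})\big)\,p^{q'-1} .
\]
Therefore $A(f)\le\int\rho*(pg^{q'})=\int p(G\mu_k)^q=c_k$, and Lemma~\ref{lem:upper} gives $u(x_0)\le C_1c_k$.

\emph{Step 4: $k\to\infty$.} Since $K_k$ decreases, $e_k$ is nondecreasing and $c_k$ decreases to some $c\ge0$, and $u(x_0)\le C_1c$. The masses of the $\mu_k$ are bounded because $a(\mu_k)\le c_1$. A weak limit $\mu$ along a subsequence is carried by $\bigcap_kK_k=\partial D$, satisfies $a(\mu)=c$ by continuity of $p$ on $K_1$, and $E(\mu)\le\liminf E(\mu_k)=c$ by Step 1.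
\end{proof}

The hypothesis $q(d-2)>2$ was used in Step 1 and twice in Lemma~\ref{lem:weighted}. Without it $p(G\mu)^q$ is not integrable at infinity, and $E(\mu)=\infty$ for every $\mu\ne0$.

\subsection{The ratio bound and the proof of Theorem~\ref{thm:main}}

So far the section has used no property of $\partial D$. The irregular set enters now, through Lemma~\ref{lem:key}.

\begin{proposition}\label{prop:II}
In Range II, suppose that for every $x_0\in D$ each finite measure $\mu\ge0$ on $\partial D$ with $E(\mu)<\infty$ satisfies $\mu(I)=0$. Then \eqref{eq:ratio} holds with $c_0=(\frac12-2^{-q})/C_1>0$.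
\end{proposition}

\begin{proof}
Fix $x_0$ and let $\mu,c$ be as in Proposition~\ref{prop:measure}; then $\mu(I)=0$. If $c=0$, every solution vanishes at $x_0$ and there is nothing to prove. Let $c>0$. Then $G\mu$ is positive and harmonic in $D$. The potential $\Psi=G((G\mu)^q)$, with integration over $\mathbb{R}^d$, satisfies $\Psi(x_0)=E(\mu)\le c$. It is finite at every $x\in D$. Indeed, let $\bar B(x,\eta)\subset D$. On this ball $G\mu$ is bounded and $G(x,\cdot)$ is integrable. For $|z-x|\ge\eta$ we have $|z-x_0|\le(1+|x-x_0|/\eta)|z-x|$, so $G(x,z)\le(1+|x-x_0|/\eta)^{d-2}p(z)$, and the rest of the integral is at most a multiple of $E(\mu)$. By (P3) and \eqref{eq:sub}, $s=\frac12G\mu-2^{-q}\Psi$ is a subsolution in $D$ with $s\le G(\frac12\mu)$. Lemma~\ref{lem:key} gives, for $v\in\mathcal{S}$ and any solution $u$,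
\[
v(x_0)\ge s(x_0)=\tfrac12a(\mu)-2^{-q}E(\mu)\ge(\tfrac12-2^{-q})\,c\ge c_0\,u(x_0).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Existence is Proposition~\ref{prop:exist}. Since $I=\emptyset$, the hypotheses of Propositions~\ref{prop:I} and~\ref{prop:II} on $D$ hold, and $(d,q)$ lies in Range I or Range II. So \eqref{eq:ratio} holds, and Lemma~\ref{lem:ratio} gives uniqueness.
\end{proof}

\section{Domains that are not regular}\label{sec:supp}

We prove Theorem~\ref{thm:supp}. Three more textbook facts are needed.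
\begin{itemize}
\item[(P7)] A compact set $K$ is polar if and only if $\mathcal{C}_{d-2}(K)=0$.
\item[(P8)] If $U$ is a domain and $P\subset U$ is polar and relatively closed, then $U\setminus P$ is connected.
\item[(P9)] (Evans' theorem) A nonempty compact polar set $K$ carries a probability measure $\nu$ with $G\nu=+\infty$ on $K$.
\end{itemize}
By (P7) and Wiener's test, a point $y\in\partial D$ is irregular if $D^c\cap B(y,r)$ is polar for some $r>0$, since all but finitely many terms of \eqref{eq:wiener} vanish. In this section constants may depend on $D$.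

\subsection{A mechanism for nonuniqueness}

In Section~\ref{sec:model} the functions $V+t/|x|$ were large supersolutions in the punctured ball, decreasing to $V$ as $t\downarrow0$. If each of them lies above a large solution, these solutions cannot be finite in number. A subsolution of the form \eqref{eq:sub} serves as a lower barrier that keeps the solution large.

\begin{lemma}\label{lem:many}
Let $D$ be a bounded domain and $P\subset\partial D$. Let $V$ be a solution in $D$ that tends to $+\infty$ at every point of $\partial D\setminus P$ and is bounded near some point $y\in P$. Let $g>0$ be harmonic in $D$, and let $\Phi\in C^2(D)$ satisfy $\Phi\ge0$ and $-\Delta\Phi=g^q$. Suppose that for every $t>0$ the function $\sigma_t=tg-t^q\Phi$ tends to $+\infty$ at every point of $P$. Then $D$ has infinitely many large solutions.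
\end{lemma}

\begin{proof}
Fix $t>0$. The function $V+tg$ is a supersolution, since its Laplacian is $V^q\le(V+tg)^q$, and $\sigma_t\le tg$ is a subsolution by \eqref{eq:sub}. Let $(D_n)$ be an exhaustion and let $w_n$ be the solution in $D_n$ with boundary values $V+tg$ (Lemma~\ref{lem:dirichlet}). Lemma~\ref{lem:comp} gives $\max(V,\sigma_t)\le w_n\le V+tg$ in $D_n$. In particular $w_{n+1}\le w_n$ on $\partial D_n$, hence in $D_n$. By Lemma~\ref{lem:limit} the limit $v_t$ is a solution in $D$, and $\max(V,\sigma_t)\le v_t\le V+tg$. It is large, because of $V$ at $\partial D\setminus P$ and because of $\sigma_t$ at $P$. If $\{v_t:t>0\}$ were finite, some $v$ would equal $v_t$ along a sequence $t\to0$, so $v\le V$. Then $v$ would be bounded near $y$, although it is large.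
\end{proof}

\subsection{Proof of part (a)}

\emph{Existence.} Range I is equivalent to $\gamma>d-2$. Since $\Delta r^{-\gamma}=\gamma(\gamma+2-d)r^{-\gamma-2}$ for $r=|x-y|$, the function $b|x-y|^{-\gamma}$ with $b^{q-1}=\gamma(\gamma+2-d)>0$ is a solution off $y$. Let $(D_n)$ be an exhaustion and $U_n$ a large solution in $D_n$ (Proposition~\ref{prop:exist}). The functions $U_{n+1}$ and $b|\cdot-y|^{-\gamma}$, $y\in\partial D$, are bounded on $D_n$, so they lie below $U_n$ by Lemma~\ref{lem:comp}. Hence $U_n$ decreases to a solution $U\ge b\operatorname{dist}(\cdot,\partial D)^{-\gamma}$, which is large.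

\emph{Equivalence of the two conditions.} If $\partial D\cap B(y,r)$ is nonpolar, it is not contained in the polar set $I$ and so contains a regular point. Thus the second condition implies the first. Conversely, suppose $P=\partial D\cap B(y,r)$ is polar for some $y\in\partial D$, $r>0$. By (P8), $B(y,r)\setminus P$ is connected. It is the union of the disjoint open sets $B(y,r)\cap D\ne\emptyset$ and $B(y,r)\setminus\overline D$, so the second is empty and
\begin{equation}\label{eq:thin}
B(y,r)\subset D\cup P .
\end{equation}
Thus $D^c\cap B(y,r)=P$ is polar, every point of $P$ is irregular, and regular points are not dense.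

\emph{Uniqueness when regular points are dense} follows from Proposition~\ref{prop:I} and Lemma~\ref{lem:ratio}.

\emph{Infinitely many solutions otherwise.} Let $P=\partial D\cap B(y,r)$ be polar; we verify the hypotheses of Lemma~\ref{lem:many}. By \eqref{eq:thin}, $D'=D\cup P=D\cup B(y,r)$ is open. It is connected since $D\subset D'\subset\overline D$, and $\partial D'=\overline D\setminus D'=\partial D\setminus P$. Let $V$ be a large solution in $D'$, given by the existence part. It tends to $+\infty$ at $\partial D\setminus P$ and is bounded near $y\in D'$.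

Let $P_j=P\cap\bar B(y,r-r/2^j)$, $j\ge1$; these are compact polar sets containing $y$, with union $P$. Let $\nu_j$ be Evans measures on $P_j$ and $\nu=\sum_{j\ge1}2^{-j}\nu_j$, a probability measure on $\partial D$. Let $B'$ be an open ball containing $\overline D$. By \eqref{eq:green} there is $C_0$ with
\begin{equation}\label{eq:GB}
G_{B'}\ge G-C_0\quad\text{on }\overline D\times\overline D .
\end{equation}
The function $g=G_{B'}\nu$ is positive and harmonic in $D$, and $g\ge2^{-j}G_{B'}\nu_j=+\infty$ on $P_j$. Being lower semicontinuous in $B'$, it tends to $+\infty$ at every point of $P$.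

Let $\Phi=G_{B'}(g^q)$. The rate at which $g$ blows up is unknown, so we show directly that $\Phi$ is small compared with $g$. By Jensen's inequality $g(z)^q\le\int G_{B'}(z,y')^q\,\nu(dy')$, so
\[
\Phi(x)\le\int k(x,y')\,\nu(dy'),\qquad k(x,y')=\int_{B'}G_{B'}(x,z)\,G_{B'}(z,y')^q\,dz .
\]
We claim that for every $\eta>0$ there is $C_\eta$ with $k\le\eta\,G_{B'}+C_\eta$ on $\overline D\times\overline D$. If $d=2$, then $0\le G_{B'}(x,z)\le\frac1{2\pi}\log(\operatorname{diam}B'/|x-z|)$, all powers of which are integrable over $B'$ uniformly in $x$, and $k$ is bounded by the Cauchy--Schwarz inequality. If $d\ge3$, choose $\lambda$ with $\max(q(d-2),2)<\lambda<d$, which is possible in Range I. Then $k(x,y')\le C\int_{B'}|x-z|^{2-d}|z-y'|^{-\lambda}\,dz$. Let $\varrho=|x-y'|>0$. On $|z-y'|<\varrho/2$ we have $|x-z|>\varrho/2$, and the contribution is at most $C\varrho^{2-d}\varrho^{d-\lambda}$. On $|z-x|<\varrho/2$ we have $|z-y'|>\varrho/2$, and the contribution is at most $C\varrho^{-\lambda}\varrho^2$. On the rest $|z-y'|\le|z-x|+\varrho\le3|z-x|$, and the contribution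 is at most $C\int_{\varrho/2}^\infty\tau^{1-\lambda}\,d\tau$. So $k\le C\varrho^{2-\lambda}$. Since $\lambda-2<d-2$, this is at most $\eta\kappa_d\varrho^{2-d}$ plus a constant depending on $\eta$, and \eqref{eq:GB} gives the claim.

Integrating against $\nu$ we get $\Phi\le\eta g+C_\eta$ in $D$. So $\Phi$ is finite in $D$, and (P3) gives $\Phi\in C^2(D)$ and $-\Delta\Phi=g^q$. With $\eta=\frac12t^{1-q}$ we obtain $\sigma_t\ge\frac t2g-t^qC_\eta\to+\infty$ at $P$. Lemma~\ref{lem:many} applies. \qed

\subsection{Proof of part (b)}

Here $q=2$ and $d\ge4$, which lies in Range II. By Proposition~\ref{prop:II} and Lemma~\ref{lem:ratio} it suffices to show that, for fixed $x_0\in D$, a finite measure $\mu\ge0$ on $\partial D$ with $E(\mu)<\infty$ does not charge $I$. For $q=2$ the energy is a quadratic form: by Tonelli's theorem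
\[
E(\mu)=\iint k(y,y')\,\mu(dy)\,\mu(dy'),\qquad k(y,y')=\int p(z)\,G(z,y)\,G(z,y')\,dz .
\]
We bound $k$ from below by a multiple of $f_{d-4}$. Let $\varrho=|y-y'|\le\ell=\operatorname{diam}D$, and recall that $p$ is bounded below on bounded sets. If $\varrho=0$ then $k=\infty$, because $2(d-2)\ge d$. Let $\varrho>0$. If $d\ge5$, integrate over $B(y,\varrho)$, where $|z-y'|\le2\varrho$:
\[
k\ge c\,\varrho^{2-d}\int_{B(y,\varrho)}|z-y|^{2-d}\,dz=c'\varrho^{4-d} .
\]
If $d=4$, integrate over $\varrho<|z-y|<2\ell+2$, where $|z-y'|\le2|z-y|$: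
\[
k\ge c\int_{\varrho<|z-y|<2\ell+2}|z-y|^{-4}\,dz=c'\log\frac{2\ell+2}\varrho\ge c'\Big(\log2+\log^+\frac1\varrho\Big)\ge c'\log2\cdot f_0(\varrho),
\]
where we used $\frac{2\ell+2}\varrho\ge2$ and $\frac{2\ell+2}\varrho\ge\frac2\varrho$. So $\mu$ has finite $f_{d-4}$-energy. If $\mu(I)>0$, then by (P6) some compact $L\subset I$ has $\mu(L)>0$, and the probability measure $\mu|_L/\mu(L)$ has finite $f_{d-4}$-energy. This means $\mathcal{C}_{d-4}(L)>0$, contrary to the hypothesis. \qed

\subsection{Proof of part (c)}

For $d=2,3$ take a ball minus its center. A point is polar, so the center is irregular, and (a) gives infinitely many large solutions.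

For $d\ge4$ we remove a set of codimension $3$, so that in the normal directions the picture is that of Section~\ref{sec:model}: a potential of order $1/\varrho$ and a correction of order $\log(1/\varrho)$. Write $z=(z',z'')\in\mathbb{R}^{d-2}\times\mathbb{R}^2$ and let $L=\{|z'|=1,\ z''=0\}$, a sphere of dimension $d-3$. Let $\nu$ be the normalized surface measure on $L$ and $\varrho(z)=\operatorname{dist}(z,L)$, so that $\varrho(z)^2=(|z'|-1)^2+|z''|^2$. A cap of chordal radius $T\le2$ has angular radius between $T$ and $\pi T/2$. Hence $\nu(B(y,T))\ge cT^{d-3}$ for $y\in L$, $T\le1$, and $\nu(B(x,T))\le CT^{d-3}$ for all $x$ and $T$, since a ball $B(x,T)$ that meets $L$ at $y$ lies in $B(y,2T)$. By scaling, the part of any sphere $\{|z'|=s\}\subset\mathbb{R}^{d-2}$ inside a ball of radius $T$ has area at most $CT^{d-3}$, with $C$ independent of $s$.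

\emph{The potential.} If $\varrho(x)\le T\le1$, then $B(x,2T)$ contains a ball of radius $T$ centered on $L$, so $G\nu(x)\ge\kappa_d(2T)^{2-d}cT^{d-3}=c'/T$. Thus $G\nu=+\infty$ on $L$, so $L$ is polar, and $G\nu\ge c'/\varrho$ where $0<\varrho\le1$. Off $L$, a dyadic decomposition of $|x-y|\ge\varrho(x)$ gives
\[
G\nu(x)\le\kappa_d\sum_{j\ge0}(2^j\varrho)^{2-d}\,C(2^{j+1}\varrho)^{d-3}\le\frac C{\varrho(x)} .
\]
Let $D=B(0,2)\setminus L$. It is connected by (P8), $\partial D=\partial B(0,2)\cup L$, and the points of $L$ are irregular. Let $B'=B(0,3)$ and $g=G_{B'}\nu$, positive and harmonic in $D$. Then $g\le C/\varrho$ in $B'$, and $g\ge c'/\varrho-C_0$ near $L$ by \eqref{eq:GB}.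

\emph{The correction.} Let $\Phi=G_{B'}(g^2)\le C\,G_{B'}(\varrho^{-2})$. We claim $G_{B'}(\varrho^{-2})(x)\le C(1+\log^+\frac1{\varrho(x)})$ for $x\in D$. On $|z-x|<\varrho(x)/2$ we have $\varrho(z)>\varrho(x)/2$, so this part contributes at most $C\varrho(x)^{-2}\varrho(x)^2=C$. The rest of $B'$ is covered by the shells $T\le|z-x|<2T$ with $T=2^{j-1}\varrho(x)\le6$, $j\ge0$, whose number is at most $C(1+\log^+\frac1{\varrho(x)})$. A shell contributes at most $\kappa_dT^{2-d}\int_{B(x,2T)}\varrho^{-2}\,dz$. If $\varrho(z)<\tau$, then $|z''|<\tau$ and $\big||z'|-1\big|<\tau$; integrating the area bound over $s=|z'|$ gives $|\{\varrho<\tau\}\cap B(x,2T)|\le C\tau^2\cdot\tau\,T^{d-3}$. Splitting according to $\varrho\ge T$ and $2^{-i-1}T\le\varrho<2^{-i}T$,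
\[
\int_{B(x,2T)}\varrho^{-2}\,dz\le CT^{d-2}+C\sum_{i\ge0}(2^{-i-1}T)^{-2}(2^{-i}T)^3T^{d-3}\le CT^{d-2} .
\]
So each shell contributes at most $C$, and the claim follows.

Thus $\Phi$ is finite in $D$, $-\Delta\Phi=g^2$ by (P3), and near $L$
\[
\sigma_t=tg-t^2\Phi\ge t\Big(\frac{c'}\varrho-C_0\Big)-Ct^2\Big(1+\log^+\frac1\varrho\Big)\to+\infty\qquad(\varrho\to0)
\]
for every $t>0$. Lemma~\ref{lem:many}, with $P=L$ and $V$ the large solution in $B(0,2)$, which is bounded near $L$, gives infinitely many large solutions of $\Delta u=u^2$ in $D$. \qed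

\begin{thebibliography}{1}

\bibitem{problem}
\emph{Probabilistic Approach to a Class of Semilinear Partial Differential Equations},
\texttt{http://www.math.u-psud.fr/\textasciitilde{}jflegall/Brezis-vol.pdf}

\end{thebibliography}
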